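
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}

\title{Curves in $\mathbb P^{2k+1}$ for which every point has $X$-rank at most $k+1$}


\begin{abstract}
Let $X\subset\mathbb P^{2k+1}$ be an integral nondegenerate curve over an algebraically closed field. A parameter count shows that some point of $\mathbb P^{2k+1}$ does not lie in the span of $k$ points of $X$. It was conjectured that for $k\ge 3$ there is always a point that does not lie in the span of $k+1$ points of $X$ either. We disprove this for every $k\ge3$ and in every characteristic. In fact, for every $k\ge1$, if $C$ is a smooth projective curve of genus $g$ and $M$ is a line bundle on $C$ of degree at least $2g-1+4(k+1)^2$, then a general choice of $2k+2$ sections of $M$ embeds $C$ so that every point lies in the span of at most $k+1$ points of the curve. The proof degenerates the curve so that lines bubble off at many points. The bubbled lines alone already cover the whole space by \'etale families of secant spaces, and such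 a covering persists under small deformation. The same method gives the analogous optimal statement for varieties of any dimension.
\end{abstract}

\section{The question and the results}

Throughout, $\mathbb K$ is an algebraically closed field of arbitrary characteristic. A \emph{variety} is a separated scheme of finite type over $\mathbb K$, points are closed points, and subvarieties of projective space are closed. Smooth curves are understood to be connected. A property holds for a \emph{general} element of a vector space if it holds for all elements of a nonempty Zariski open subset. For a finite set $S\subset\mathbb P^n$ let $\langle S\rangle$ be its linear span. If $X\subset\mathbb P^n$ is an integral nondegenerate variety, the \emph{$X$-rank} $r_X(P)$ of a point $P\in\mathbb P^n$ is the least cardinality of a finite set $S\subset X$ with $P\in\langle S\rangle$.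

How small can the largest rank be? Suppose that $X$ has dimension $r$. A choice of $q$ points of $X$ and of a point in their span depends on $qr+(q-1)=q(r+1)-1$ parameters. So if every point has rank at most $q$, then $q\ge (n+1)/(r+1)$. For a curve in $\mathbb P^{2k+1}$ this says $q\ge k+1$, and for $q=k+1$ the count is exact: there are $2k+1$ parameters for the $2k+1$ dimensions of the space. The question is whether the bound $k+1$ can hold for \emph{every} point. The following was conjectured in \cite{source}.

\begin{conjecture}
There is no integral nondegenerate curve $X\subset\mathbb P^{2k+1}$, $k\ge3$, such that $r_X(P)\le k+1$ for all $P\in\mathbb P^{2k+1}$.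
\end{conjecture}

The first examples point this way. If $X$ is the rational normal curve, every point $P$ of a tangent line, other than the point of contact, has rank at least $k+2$ (see the proof of Proposition \ref{prop:necessary}). A tangent line is a limit of lines through two points of the curve, but in the limit the two points merge into one, and $P$ is lost. Every curve has tangent lines, so one may guess that they always spoil the bound. This heuristic, however, concerns only secant spaces close to the tangent line. On a curve of large degree, $P$ may well lie on a quite different $(k+1)$-secant space, and we show that this can be arranged for all points at once.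

\begin{theorem}\label{thm:curves}
Let $k\ge1$, let $C$ be a smooth projective curve of genus $g$, and let $M$ be a line bundle on $C$ of degree $d\ge 2g-1+4(k+1)^2$. Then a general $f\in H^0(C,M)^{\oplus(2k+2)}$ embeds $C$ as a smooth integral nondegenerate curve $X\subset\mathbb P^{2k+1}$ of degree $d$ with $r_X(P)\le k+1$ for all $P\in\mathbb P^{2k+1}$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is false for every $k\ge3$ and over every algebraically closed field. For example, the general smooth rational curve of degree $d$ in $\mathbb P^{2k+1}$, that is, the image of $\mathbb P^1$ under a general $f\in H^0(\mathbb P^1,\mathcal O(d))^{\oplus(2k+2)}$, is a counterexample as soon as $d\ge 4(k+1)^2-1$.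
\end{corollary}

\begin{proof}
Apply Theorem \ref{thm:curves} with $C=\mathbb P^1$ and $g=0$.
\end{proof}

The method is not special to curves. If $M$ is a line bundle on a variety $Y$ and $c_1,\dots,c_m\in Y$ are distinct smooth points with ideal sheaves $\mathfrak m_{c_j}\subset\mathcal O_Y$, consider the condition
\begin{equation}\tag{J}\label{eq:J}
H^0(Y,M)\longrightarrow\bigoplus_{j=1}^m M\otimes\mathcal O_Y/\mathfrak m_{c_j}^2\quad\text{is surjective},
\end{equation}
that is, sections of $M$ can have arbitrary first-order jets at $c_1,\dots,c_m$ simultaneously.

\begin{theorem}\label{thm:alldim}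
Let $Y$ be a smooth integral projective variety of dimension $r\ge1$, let $n\ge2r+1$, $q=\lceil (n+1)/(r+1)\rceil$ and $m=q^2(r+1)$. Let $M$ be a very ample line bundle on $Y$ that satisfies \eqref{eq:J} for some $m$ distinct points. Then a general $f\in H^0(Y,M)^{\oplus(n+1)}$ embeds $Y$ as a nondegenerate $X\subset\mathbb P^n$ with $\max_P r_X(P)=q$. The number $q$ is the least possible: no $r$-dimensional integral nondegenerate variety $X\subset\mathbb P^n$ has $r_X(P)\le q-1$ for all $P$.

The hypotheses on $M$ hold, for instance, if $M=A^{\otimes e}$ with $A$ very ample and $e\ge2m-1$, or if $r=1$ and $\deg M\ge 2g-1+2m$, where $g$ is the genus of $Y$.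
\end{theorem}

Both theorems follow from one statement, in which $n+1$ is a multiple of $r+1$ and $Y$ may be singular. For a vector space $V$, let $\mathbb P(V)$ be the space of lines in $V$, and let $[x]\in\mathbb P(V)$ be the point of $x\in V\setminus0$. For a line bundle $M$ on an integral projective variety $Y$ put $H_V=H^0(Y,M)\otimes V$. An element $f\in H_V$ has values $f(y)\in M_y\otimes V$, where $M_y$ is the fiber of $M$ at $y$. Let $Z(f)\subset Y$ be the set where $f(y)=0$. Then $f$ defines a morphism $Y\setminus Z(f)\to\mathbb P(V)$, $y\mapsto[f(y)]$. For $f\ne0$ let $X_f$ be the closure of its image; it is integral.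

\begin{theorem}\label{thm:key}
Let $Y$ be an integral projective variety of dimension $r\ge1$. Let $q\ge1$, $n+1=q(r+1)$, $V=\mathbb K^{n+1}$ and $m=q(n+1)$. Let $M$ be a line bundle on $Y$ that satisfies \eqref{eq:J} for some distinct smooth points $c_1,\dots,c_m\in Y$. Then there is a nonempty Zariski open set $H^\circ\subset H_V$ such that, for every $f\in H^\circ$, every $P\in\mathbb P(V)$ lies in the span of at most $q$ points of the image of $Y\setminus Z(f)$. In particular $X_f$ is nondegenerate and $r_{X_f}(P)\le q$ for all $P$.
\end{theorem}

Section \ref{sec:necessary} shows that some hypothesis on $M$ is needed. Section \ref{sec:P3} explains the idea for curves in $\mathbb P^3$. Sections \ref{sec:cover} and \ref{sec:key} prove Theorem \ref{thm:key}, and Section \ref{sec:proofs} deduces the other theorems. We do not claim that the bound $2g-1+4(k+1)^2$ is optimal.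

\section{The obstruction from tangent lines}\label{sec:necessary}

For a nonempty zero-dimensional subscheme $Z\subset\mathbb P^n$, let $\langle Z\rangle$ be the smallest linear subspace containing $Z$. Then $\langle Z\cup Z'\rangle$ is the span of $\langle Z\rangle$ and $\langle Z'\rangle$. Moreover $\dim\langle Z\rangle\le\deg Z-1$, with equality if and only if $H^0(\mathbb P^n,\mathcal O(1))\to H^0(Z,\mathcal O_Z(1))$ is surjective. For a smooth point $Q$ of a curve $X$, let $2Q\subset X$ be the subscheme of degree $2$ supported at $Q$; its span is the tangent line at $Q$.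

\begin{proposition}\label{prop:necessary}
Let $k\ge1$ and let $X\subset\mathbb P^{2k+1}$ be an integral nondegenerate curve with $r_X(P)\le k+1$ for all $P$. Then for every smooth point $Q$ of $X$ there is a zero-dimensional scheme $Z\subset X$ with $2Q\subset Z$, $\deg Z\le k+3$ and $\dim\langle Z\rangle<\deg Z-1$.

Consequently, a smooth curve of genus $g\le k-1$ embedded in $\mathbb P^{2k+1}$ by a complete linear system of degree $2k+1+g$ always has points of rank at least $k+2$.
\end{proposition}

\begin{proof}
Let $X\subset\mathbb P^{2k+1}$ be any integral nondegenerate curve, and suppose that for some smooth point $Q$ every $Z\subset X$ with $2Q\subset Z$ and $\deg Z\le k+3$ satisfies $\dim\langle Z\rangle=\deg Z-1$. We show that every $P\ne Q$ on the tangent line $\langle2Q\rangle$ has $r_X(P)\ge k+2$; this proves the first claim. Suppose that $P\in\langle S\rangle$ with $S\subset X$ finite and $|S|\le k+1$. We may take $S$ minimal, so that $\dim\langle S\rangle=|S|-1$. Let $Z=2Q\cup S$.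

If $Q\notin S$, then $\deg Z=|S|+2\le k+3$. Hence $\dim\langle Z\rangle=|S|+1=\dim\langle2Q\rangle+\dim\langle S\rangle+1$, so $\langle2Q\rangle$ and $\langle S\rangle$ are disjoint. But $P$ lies in both.

If $Q\in S$, then $\deg Z=|S|+1\le k+2$ and $\dim\langle Z\rangle=|S|$. Hence
\[
\dim\bigl(\langle2Q\rangle\cap\langle S\rangle\bigr)=1+(|S|-1)-|S|=0,
\]
so the intersection is $\{Q\}$. But it contains $P\ne Q$.

For the second claim, let $M$ be the embedding bundle. If $Z\subset X$ has $\deg Z\le k+3$, then $\deg M(-Z)\ge 2k+1+g-(k+3)=g+k-2\ge2g-1$, because $g\le k-1$. Hence $H^1(X,M(-Z))=0$ and $H^0(X,M)\to H^0(Z,M|_Z)$ is surjective. As the linear system is complete, this means $\dim\langle Z\rangle=\deg Z-1$ for all such $Z$. So the conclusion of the first claim fails, and some point has rank at least $k+2$.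
\end{proof}

For $g=0$ this is the rational normal curve. It shows that Theorem \ref{thm:key} fails for $Y=\mathbb P^1$, $M=\mathcal O(2k+1)$ and $q=k+1$: here $h^0(M)=2k+2$, so $X_f$ is either a rational normal curve or degenerate. In general, a curve that disproves the conjecture must have, through the tangent vector at each smooth point, a dependent scheme of small degree.

\section{The idea, for curves in $\mathbb P^3$}\label{sec:P3}

Let $k=1$, so that $q=2$, and we want every point of $\mathbb P^3$ to lie in the span of at most two points of the curve. This is easy if the curve is replaced by two skew lines $L_1,L_2$: a point off $L_1\cup L_2$ lies on a line that meets both. We therefore look for curves that contain pairs of skew lines in the limit.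

\medskip\noindent\textbf{One pair of lines.} Let $v_1,w_1,w_2,v_2$ be a basis of $V=\mathbb K^4$, with coordinates $b_1,a_1,a_2,b_2$, and let
\[
f_\varepsilon(z_0,z_1)=\varepsilon z_0^3\,v_1+z_0^2z_1\,w_1+z_0z_1^2\,w_2+\varepsilon z_1^3\,v_2 .
\]
For $\varepsilon\ne0$ the image of $f_\varepsilon$ is a twisted cubic. At $\varepsilon=0$ the map is $z_0z_1(z_0w_1+z_1w_2)$: it vanishes at $(1:0)$ and $(0:1)$, and away from these points it parametrizes the line through $[w_1]$ and $[w_2]$. The rest of the limit is found by rescaling at the two zeros:
\begin{align*}
f_\varepsilon(1,\varepsilon s)&=\varepsilon\,g_1(s,\varepsilon), & g_1(s,\varepsilon)&=v_1+s\,w_1+\varepsilon s^2w_2+\varepsilon^3s^3v_2,\\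
f_\varepsilon(\varepsilon s,1)&=\varepsilon\,g_2(s,\varepsilon), & g_2(s,\varepsilon)&=v_2+s\,w_2+\varepsilon s^2w_1+\varepsilon^3s^3v_1 .
\end{align*}
At $\varepsilon=0$ we see $v_i+sw_i$: the line $L_i$ through $[v_i]$ and $[w_i]$, without its point $[w_i]$. A line has \emph{bubbled off} at each zero. Now form secants with one point on each bubble,
\[
\Theta_\varepsilon(s_1,\mu_1,s_2,\mu_2)=\mu_1g_1(s_1,\varepsilon)+\mu_2g_2(s_2,\varepsilon)\in V .
\]
For $\varepsilon\neq 0$ the nonzero values of $\Theta_\varepsilon$ represent points in the span of at most two points of the twisted cubic. For $\varepsilon=0$ the map is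
\[
(b_1,a_1,a_2,b_2)=(\mu_1,\ \mu_1s_1,\ \mu_2s_2,\ \mu_2).
\]
Its Jacobian determinant is $\mu_1\mu_2$ up to sign, and it is an isomorphism from $\{\mu_1\mu_2\ne0\}$ onto $\{b_1b_2\ne0\}$ with inverse $\mu_i=b_i$, $s_i=a_i/b_i$. So the \'etale part of the family of limit secants covers exactly the complement of the two planes $b_1=0$ and $b_2=0$. Coverings by \'etale maps are stable under change of $\varepsilon$, in a sense made precise in Lemma \ref{lem:cover}.

The two missing planes are no accident. By Proposition \ref{prop:necessary} a twisted cubic has points of rank at least $3$; let us locate some of them. Let $X=(X_0,\dots,X_3)$ represent a point not on the standard cubic $\nu(z)=(z_0^3,z_0^2z_1,z_0z_1^2,z_1^3)$. If $X$ is in the span of $\nu(t)$ and $\nu(t')$ with $t\ne t'$, and $\alpha z_0^2+\beta z_0z_1+\gamma z_1^2$ is the quadratic form with zeros $t,t'$, then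
\[
\alpha X_0+\beta X_1+\gamma X_2=0,\qquad \alpha X_1+\beta X_2+\gamma X_3=0 .
\]
The rows $(X_0,X_1,X_2)$ and $(X_1,X_2,X_3)$ are independent, since otherwise $X$ is a multiple of $(0,0,0,1)$ or $X_0,\dots,X_3$ is a geometric progression, and in both cases $X$ represents a point of the cubic. So $(\alpha,\beta,\gamma)$ is their cross product up to a scalar. As the zeros $t,t'$ are distinct, the discriminant $\beta^2-4\alpha\gamma$ is not zero, that is,
\[
(X_0X_3-X_1X_2)^2-4\,(X_0X_2-X_1^2)(X_1X_3-X_2^2)\neq0 .
\]
For the image of $f_\varepsilon$ we have $b_1=\varepsilon X_0$, $a_1=X_1$, $a_2=X_2$, $b_2=\varepsilon X_3$. After multiplication by $\varepsilon^4$ we see that all points off the curve at which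
\[
(b_1b_2-\varepsilon^2a_1a_2)^2-4\varepsilon^2(b_1a_2-\varepsilon a_1^2)(a_1b_2-\varepsilon a_2^2)
\]
vanishes have rank at least $3$. As $\varepsilon\to0$ this polynomial tends to $b_1^2b_2^2$: the bad surface tends to the two missing planes, counted twice.

\medskip\noindent\textbf{Several pairs.} The remedy is to let several pairs of lines bubble off the same curve. A point $c$ of a curve $C$, with local parameter $t$, produces the line through $[v]$ and $[w]$ as soon as $f_\varepsilon=\varphi+\varepsilon u$ with $\varphi\equiv tw$ modulo $t^2$ and $u(c)=v$, because then, at $t=\varepsilon s$, we have $f_\varepsilon=\varepsilon(sw+v+O(\varepsilon))$. These are conditions on first-order jets, so at different points they can be imposed independently when the degree is large. Choose eight planes in $\mathbb P^3$, no four of them through a common point, and group them into four pairs. For each pair, complete the equations $b_1,b_2$ of its planes to linear coordinates $b_1,a_1,a_2,b_2$. As above, these give two lines whose limit secants cover the complement of the two planes. A given point lies on at most three of the eight planes, hence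 it avoids \emph{both} planes of some pair. So at $\varepsilon=0$ the four families of secants together cover all of $\mathbb P^3$. Because the covering is \'etale and $\mathbb P^3$ is complete, it survives for all but finitely many $\varepsilon$. Eight points with two conditions each give $16$, which is the number $4(k+1)^2$ in Theorem \ref{thm:curves} for $k=1$.

In general we use $n+1$ groups of $q$ bubbles. Fewer groups are not enough for this argument: if there were at most $n$ groups, one hyperplane chosen from each group would leave a common point of $\mathbb P^n$, and at $\varepsilon=0$ this point would not be covered by the \'etale parts of the families.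

\section{Coverings by \'etale families persist}\label{sec:cover}

We recall the facts about \'etale morphisms that are used. A morphism of smooth varieties is \'etale at a point if and only if its tangent map there is an isomorphism. The set of points where a morphism is \'etale is open, \'etale morphisms are open maps, and they are stable under base change.

Let $V\ne0$ be a finite-dimensional vector space. Call a subset $D\subset V$ \emph{full} if it contains a nonzero vector of every line in $V$, that is, if $D\setminus0\to\mathbb P(V)$ is surjective.

\begin{lemma}\label{lem:cover}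
Let $T$ be a smooth variety. For $a=1,\dots,N$ let $B_a\to T$ be a smooth morphism of relative dimension $\dim V$, and let $\Theta_a:B_a\to T\times V$ be a morphism over $T$. For $t\in T$ let $\Theta_{a,t}:B_{a,t}\to V$ be the map of fibers over $t$, and let $D_a(t)\subset V$ be the image under $\Theta_{a,t}$ of the set of points where $\Theta_{a,t}$ is \'etale. Then $\{t\in T:\ \bigcup_aD_a(t)\text{ is full}\}$ is open in $T$.
\end{lemma}

\begin{proof}
We first show that \'etaleness can be tested on fibers. Let $b\in B_a$ lie over $t$. The variety $B_a$ is smooth, and the tangent map of $\Theta_a$ at $b$ is a map of exact sequences from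
\[
0\to T_bB_{a,t}\to T_bB_a\to T_tT\to0\qquad\text{to}\qquad 0\to V\to T_tT\oplus V\to T_tT\to0,
\]
which is the identity on $T_tT$ and the tangent map of $\Theta_{a,t}$ on the left. Hence the tangent map of $\Theta_a$ at $b$ is an isomorphism if and only if that of $\Theta_{a,t}$ is. So $\Theta_a$ is \'etale at $b$ if and only if $\Theta_{a,t}$ is.

Let $\mathcal O\subset T\times V$ be the union over $a$ of the images under $\Theta_a$ of the \'etale loci. It is open, and by the first step $\mathcal O\cap(\{t\}\times V)=\{t\}\times\bigcup_aD_a(t)$. The map $T\times(V\setminus0)\to T\times\mathbb P(V)$ is open, so the image $\overline{\mathcal O}$ of $\mathcal O\cap(T\times(V\setminus0))$ is open. The set $\bigcup_aD_a(t)$ is full if and only if $\{t\}\times\mathbb P(V)\subset\overline{\mathcal O}$. The remaining $t$ form the image in $T$ of the closed set $(T\times\mathbb P(V))\setminus\overline{\mathcal O}$, and this image is closed because $\mathbb P(V)$ is complete.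
\end{proof}

Here it matters that only points of \'etaleness are counted, which makes $\mathcal O$ open, and that $\mathbb P(V)$ is complete, so that no uncovered point can escape as $t$ varies.

\section{Proof of Theorem \ref{thm:key}}\label{sec:key}

Keep the notation of the theorem. Lemma \ref{lem:cover} is used twice: over $T=H_V$ to see that $H^\circ$ is open, and over $T=\mathbb A^1$ to find a point in it.

\subsection{The open set $H^\circ$}\label{subsec:open}

Let $Y^{sm}$ be the smooth locus of $Y$, and let $E$ be the total space of the vector bundle on $(Y^{sm})^q$ whose fiber at $y=(y_1,\dots,y_q)$ is $M_{y_1}^{-1}\oplus\dots\oplus M_{y_q}^{-1}$. It is smooth of pure dimension $rq+q=n+1=\dim V$. For $f\in H_V$ define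
\[
\Psi_f:E\to V,\qquad \Psi_f(y,\lambda)=\sum_{i=1}^q\lambda_if(y_i)\qquad(\lambda_i\in M_{y_i}^{-1},\ f(y_i)\in M_{y_i}\otimes V).
\]
Let $D(f)\subset V$ be the image under $\Psi_f$ of the set of points where $\Psi_f$ is \'etale, and put
\[
H^\circ=\{f\in H_V:\ D(f)\text{ is full}\}.
\]
By Lemma \ref{lem:cover}, applied to $T=H_V$, the single family $B=H_V\times E$ and $\Theta(f;y,\lambda)=(f,\Psi_f(y,\lambda))$, the set $H^\circ$ is open.

Every $f\in H^\circ$ has the property asserted in Theorem \ref{thm:key}. Indeed, for every $P\in\mathbb P(V)$ there is $x=\Psi_f(y,\lambda)\ne0$ with $[x]=P$. Then $P$ lies in the span of those $[f(y_i)]$ with $f(y_i)\ne0$. In particular the points of $X_f$ span $\mathbb P(V)$, so $X_f$ is nondegenerate, and $r_{X_f}(P)\le q$. It remains to show that $H^\circ$ is not empty.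

\subsection{The hyperplanes and the bases}

Choose $q(n+1)$ distinct elements $\tau_{\alpha,i}\in\mathbb K$, for $1\le\alpha\le n+1$ and $1\le i\le q$, and let
\[
\ell_{\alpha,i}(x)=\sum_{j=0}^n\tau_{\alpha,i}^{\,j}\,x_j\qquad(x\in V).
\]
For $x\ne0$ the polynomial $\sum_jx_jT^j$ has at most $n$ roots, so at most $n$ of these forms vanish at $x$. There are $n+1$ values of $\alpha$, hence
\begin{equation}\label{eq:groups}
\text{for every }x\in V\setminus0\text{ there is an }\alpha\text{ such that }\ell_{\alpha,i}(x)\ne0\text{ for all }i=1,\dots,q.
\end{equation}
For fixed $\alpha$ the forms $\ell_{\alpha,1},\dots,\ell_{\alpha,q}$ are linearly independent, by Vandermonde and $q\le n+1$. Complete them to a basis of $V^*$ and take the dual basis of $V$. Denote by $v_i^\alpha$ the vector dual to $\ell_{\alpha,i}$, and by $w_{i,l}^\alpha$ ($1\le i\le q$, $1\le l\le r$) the remaining $n+1-q=rq$ vectors. Thus $\ell_{\alpha,i}(x)$ is the $v_i^\alpha$-coordinate of $x$. For each $\alpha$ and $i$, the linear space of dimension $r$ spanned by $[v_i^\alpha],[w_{i,1}^\alpha],\dots,[w_{i,r}^\alpha]$ will bubble off.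

\subsection{The pencil}

Index the given points as $c_{\alpha,i}$. For each of them choose an affine open neighborhood $U_{\alpha,i}\subset Y^{sm}$, a trivialization of $M$ on it, and regular functions $t_1,\dots,t_r$ on it such that $t=(t_1,\dots,t_r):U_{\alpha,i}\to\mathbb A^r$ is \'etale and $t(c_{\alpha,i})=0$. (Take functions vanishing at $c_{\alpha,i}$ whose classes form a basis of $\mathfrak m_{c_{\alpha,i}}/\mathfrak m_{c_{\alpha,i}}^2$, and shrink.) The scheme $t^{-1}(0)$ is \'etale over a point, hence finite and reduced. After shrinking $U_{\alpha,i}$ again, $t^{-1}(0)=\{c_{\alpha,i}\}$ as a scheme. So $t_1,\dots,t_r$ generate the ideal of $c_{\alpha,i}$ in $\mathcal O(U_{\alpha,i})$.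

By \eqref{eq:J}, tensored with $V$, there are $\varphi,u\in H_V$ such that, for all $\alpha$ and $i$, in the chosen trivialization,
\[
\varphi\equiv\sum_{l=1}^rt_l\,w_{i,l}^\alpha\pmod{\mathfrak m_{c_{\alpha,i}}^2},\qquad u(c_{\alpha,i})=v_i^\alpha .
\]
Since $\varphi$ vanishes at $c_{\alpha,i}$, we can write $\varphi=\sum_lt_l\varphi_l$ on $U_{\alpha,i}$ with $\varphi_l\in\mathcal O(U_{\alpha,i})\otimes V$. Comparing first-order terms gives $\varphi_l(c_{\alpha,i})=w_{i,l}^\alpha$. Put
\[
f_\varepsilon=\varphi+\varepsilon u\in H_V\qquad(\varepsilon\in\mathbb K).
\]

\subsection{The bubbles}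

Fix $\alpha$ and write $U_i,c_i,v_i,w_{i,l}$ for $U_{\alpha,i},c_{\alpha,i},v_i^\alpha,w_{i,l}^\alpha$. The substitution $t=\varepsilon s$ of Section \ref{sec:P3} must be made precise, because $t$ is only \'etale and not a global coordinate. Let
\[
\widetilde U_i=\{(y,s,\varepsilon)\in U_i\times\mathbb A^r\times\mathbb A^1:\ t(y)=\varepsilon s\}.
\]
(This is the chart, in which $\varepsilon$ generates the exceptional ideal, of the blow-up of $U_i\times\mathbb A^1$ at $(c_i,0)$.) It is the base change of the \'etale map $t$ along $\mathbb A^r\times\mathbb A^1\to\mathbb A^r$, $(s,\varepsilon)\mapsto\varepsilon s$. Hence $\widetilde U_i$ is \'etale over $\mathbb A^r\times\mathbb A^1$, and smooth over $\mathbb A^1$ of relative dimension $r$. Its fiber over $\varepsilon=0$ is $\{c_i\}\times\mathbb A^r$, because $t^{-1}(0)=\{c_i\}$ as a scheme. Its fiber over $\varepsilon\ne0$ is isomorphic to $U_i$ via $(y,s)\mapsto y$, because there $s=t(y)/\varepsilon$. The $V$-valued regular function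
\[
g_i(y,s,\varepsilon)=\sum_{l=1}^rs_l\,\varphi_l(y)+u(y)\qquad\text{on }\widetilde U_i
\]
satisfies
\begin{equation}\label{eq:g}
\varepsilon\,g_i(y,s,\varepsilon)=\sum_lt_l(y)\varphi_l(y)+\varepsilon u(y)=f_\varepsilon(y),\qquad g_i(c_i,s,0)=\sum_ls_l\,w_{i,l}+v_i .
\end{equation}
So $f_\varepsilon/\varepsilon$ extends over $\varepsilon=0$, where it parametrizes an affine chart of the $i$-th linear space. Now let
\[
B^\alpha=(\widetilde U_1\times_{\mathbb A^1}\dots\times_{\mathbb A^1}\widetilde U_q)\times\mathbb A^q,\qquad
\Theta^\alpha:B^\alpha\to\mathbb A^1\times V,\quad \Theta^\alpha=\Bigl(\varepsilon,\ \sum_{i=1}^q\mu_i\,g_i(y_i,s_i,\varepsilon)\Bigr),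
\]
with $\mu\in\mathbb A^q$ and $s_i=(s_{i,1},\dots,s_{i,r})$. Here $B^\alpha$ is smooth over $\mathbb A^1$ of relative dimension $rq+q=n+1$. As in Lemma \ref{lem:cover}, let $\Theta^\alpha_\varepsilon$ be the map of fibers over $\varepsilon$, and $D^\alpha(\varepsilon)\subset V$ the image of its \'etale locus.

\medskip\noindent\emph{The fiber over $0$.} By \eqref{eq:g}, $\Theta^\alpha_0(s,\mu)=\sum_i\bigl(\sum_l\mu_is_{i,l}w_{i,l}+\mu_iv_i\bigr)$. In the coordinates $(a_{i,l},b_i)$ of $V$ with respect to the basis $(w_{i,l},v_i)$ this is
\[
a_{i,l}=\mu_is_{i,l},\qquad b_i=\mu_i .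
\]
It restricts to an isomorphism from $\{\mu_i\ne0\ \forall i\}$ onto $\{b_i\ne0\ \forall i\}$, with inverse $\mu_i=b_i$, $s_{i,l}=a_{i,l}/b_i$. Here it is used that the $q$ spaces exactly fill $V$, that is, $n+1=q(r+1)$. Since $b_i=\ell_{\alpha,i}(x)$,
\begin{equation}\label{eq:zero}
D^\alpha(0)\supset\{x\in V:\ \ell_{\alpha,i}(x)\ne0\text{ for all }i\}.
\end{equation}

\noindent\emph{The fiber over $\varepsilon\ne0$.} Identify $B^\alpha_\varepsilon$ with $U_1\times\dots\times U_q\times\mathbb A^q$, and this with the open subset $E|_{U_1\times\dots\times U_q}$ of $E$ through the trivializations of $M$ and $\lambda_i=\mu_i/\varepsilon$. By \eqref{eq:g}, $\mu_ig_i=\lambda_if_\varepsilon(y_i)$. So $\Theta^\alpha_\varepsilon$ becomes the restriction of $\Psi_{f_\varepsilon}$ to an open subset, and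
\begin{equation}\label{eq:nonzero}
D^\alpha(\varepsilon)\subset D(f_\varepsilon)\qquad(\varepsilon\ne0).
\end{equation}

\subsection{Conclusion}

By \eqref{eq:groups} and \eqref{eq:zero}, $\bigcup_{\alpha=1}^{n+1}D^\alpha(0)$ contains $V\setminus0$, so it is full. By Lemma \ref{lem:cover} with $T=\mathbb A^1$ and the $n+1$ families $\Theta^\alpha$, the set of $\varepsilon$ for which $\bigcup_\alpha D^\alpha(\varepsilon)$ is full is open in $\mathbb A^1$. It contains $0$, so its complement is finite. As $\mathbb K$ is infinite, the set contains some $\varepsilon\ne0$. For this $\varepsilon$, the set $D(f_\varepsilon)$ is full by \eqref{eq:nonzero}, that is, $f_\varepsilon\in H^\circ$. This proves Theorem \ref{thm:key}. \qed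

\section{Embedded varieties}\label{sec:proofs}

To pass from Theorem \ref{thm:key} to Theorems \ref{thm:curves} and \ref{thm:alldim} we need the standard fact that a general $f$ is an embedding.

\begin{lemma}\label{lem:embed}
Let $Y$ be a smooth integral projective variety of dimension $r$, let $M$ be a very ample line bundle on $Y$, and let $n\ge2r+1$ and $h=h^0(Y,M)\ge n+1$. Then a general $f\in H^0(Y,M)^{\oplus(n+1)}$ defines a closed embedding $Y\to\mathbb P^n$ that pulls $\mathcal O(1)$ back to $M$.
\end{lemma}

\begin{proof}
View $Y\subset\mathbb P^{h-1}$ via $M$. The secant variety of $Y$, the closure of the union of the lines through two distinct points of $Y$, has dimension at most $2r+1<n+1$. It contains every line tangent to $Y$, because such a line is a limit of secant lines. So the linear subspaces $\Lambda\subset\mathbb P^{h-1}$ of codimension $n+1$ that are disjoint from it form a nonempty open set in the Grassmannian. (If $h=n+1$, then $\Lambda=\emptyset$.) Projection from such a $\Lambda$ is defined on $Y$ and injective on points and on tangent vectors: otherwise $\Lambda$ would meet a secant or tangent line. As $Y$ is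 projective, the projection is a closed embedding of $Y$ in $\mathbb P^n$. Finally, the tuples $f=(f_0,\dots,f_n)$ with linearly independent components form a nonempty open set, since $h\ge n+1$. Such an $f$ is the projection from $\Lambda_f=\{f_0=\dots=f_n=0\}$, and $f\mapsto\Lambda_f$ is a surjective morphism from this open set onto the Grassmannian. The preimage of the open set of good $\Lambda$ is therefore nonempty and open.
\end{proof}

\subsection{Proof of Theorem \ref{thm:alldim}}

\emph{Upper bound and embedding.} Theorem \ref{thm:key} requires $n+1$ to be divisible by $r+1$, so we round up: let $n'=q(r+1)-1\ge n$. Then $m=q^2(r+1)=q(n'+1)$, and Theorem \ref{thm:key} for $n'$ gives a nonempty open $H^\circ\subset H^0(Y,M)^{\oplus(n'+1)}$. Forgetting the last $n'-n$ components is a surjective linear map to $H^0(Y,M)^{\oplus(n+1)}$, hence open, and the image of $H^\circ$ is nonempty and open. Let $f$ be in this image, and let $f'\in H^\circ$ be an element that maps to $f$. Given $0\ne x\in\mathbb K^{n+1}$, lift it to $x'\in\mathbb K^{n'+1}$. By Theorem \ref{thm:key}, $[x']$ lies in the span of at most $q$ points $[f'(y_i)]$, so $x'=\sum_i\lambda_if'(y_i)$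 with $\lambda_i\in M_{y_i}^{-1}$. Hence $x=\sum_i\lambda_if(y_i)$, and $[x]$ lies in the span of those $[f(y_i)]$ with $f(y_i)\ne0$. So every point of $\mathbb P^n$ lies in the span of at most $q$ points of the image of $Y\setminus Z(f)$. In particular $X_f$ is nondegenerate, and $r_{X_f}\le q$ everywhere.

The target of \eqref{eq:J} has dimension $m(r+1)=q^2(r+1)^2\ge n+1$, so $h^0(Y,M)\ge n+1$, and Lemma \ref{lem:embed} shows that a general $f$ is an embedding. Since $H^0(Y,M)^{\oplus(n+1)}$ is irreducible, a general $f$ has both properties.

\emph{Lower bound.} Let $X\subset\mathbb P^n$ be integral and nondegenerate of dimension $r$, and let $\widehat X\subset\mathbb K^{n+1}$ be its affine cone, of dimension $r+1$. The vectors that represent points of rank at most $q-1$ lie in the image of the sum map $\widehat X^{\,q-1}\to\mathbb K^{n+1}$. The closure of this image has dimension at most $(q-1)(r+1)$, which is less than $n+1$ because $q-1<(n+1)/(r+1)$. So a general point has rank at least $q$. This proves the optimality of $q$ and, together with the upper bound, $\max_Pr_X(P)=q$.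

\emph{The examples.} Let $r=1$ and $\deg M\ge2g-1+2m$, and let $c_1,\dots,c_m\in Y$ be any distinct points. Then $M$ is very ample, because $\deg M\ge2g+1$. The cokernel of the map in \eqref{eq:J} embeds in $H^1(Y,M(-2\sum_jc_j))$, which vanishes because $\deg M-2m\ge2g-1$.

Let $M=A^{\otimes e}$ with $A$ very ample and $e\ge2m-1$, and let $c_1,\dots,c_m\in Y$ be any distinct points. Then $M$ is very ample. Fix $j$. For $i\ne j$ choose $h_i\in H^0(Y,A)$ with $h_i(c_i)=0\ne h_i(c_j)$, and choose $\sigma\in H^0(Y,A)$ that vanishes at none of the points $c_1,\dots,c_m$. The sections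
\[
\sigma^{\,e-2m+1}\cdot\prod_{i\ne j}h_i^2\cdot a\ \in H^0(Y,A^{\otimes e}),\qquad a\in H^0(Y,A),
\]
have zero image in $M\otimes\mathcal O_Y/\mathfrak m_{c_i}^2$ for $i\ne j$. They surject onto $M\otimes\mathcal O_Y/\mathfrak m_{c_j}^2$, because $H^0(Y,A)\to A\otimes\mathcal O_Y/\mathfrak m_{c_j}^2$ is surjective ($A$ is very ample) and the other factors are units at $c_j$. Summing over $j$ gives \eqref{eq:J}. \qed

\subsection{Proof of Theorem \ref{thm:curves}}

Apply Theorem \ref{thm:alldim} with $Y=C$, $r=1$ and $n=2k+1$. Then $n\ge2r+1$ because $k\ge1$, and $q=k+1$, $m=2(k+1)^2$. The hypothesis $d\ge2g-1+4(k+1)^2=2g-1+2m$ is the one in the example for $r=1$ there. So a general $f$ embeds $C$ as a nondegenerate curve $X\subset\mathbb P^{2k+1}$ with $r_X(P)\le k+1$ for all $P$. It is smooth and integral because $C$ is, and its degree is $\deg M=d$ because $\mathcal O(1)$ pulls back to $M$. \qed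

\begin{thebibliography}{9}
\bibitem{source} \emph{Interpolation Problems With Respect} (as printed: INTERPOLATION PROBLEMS WITH RESPECT), \texttt{https://ijpam.eu/contents/2011-71-4/13/13.pdf}.
\end{thebibliography}

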